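# Every graph $G$ satisfies $C(G)=2^{-e(G)^{1+o(1)}}$

## 1. The Ramsey multiplicity constant

Graphs are finite and simple, and all logarithms are to base 2. A graph $G$ has $v(G)$ vertices, $e(G)$ edges and $a(G)$ automorphisms.

**Definition (copies).** A copy of $G$ in $K_n$ is a subgraph of $K_n$ isomorphic to $G$. Each copy is the image of exactly $a(G)$ injective maps $V(G)\to V(K_n)$, so with $v=v(G)$ there are $\frac{v!}{a(G)}\binom nv$ copies. For example, the path with two edges has $v=3$ and $a=2$, hence $3\binom n3$ copies: choose three vertices, then the middle one.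

**Definition (Ramsey multiplicity).** $M(G;n)$ is the minimum, over all 2-colorings of the edges of $K_n$, of the number of monochromatic copies of $G$.

**Example.** $M(K_3;5)=0$: color a 5-cycle red and the complementary 5-cycle blue. For $n=6$, let $r_x,b_x$ be the numbers of red and blue edges at $x$. Every triangle that is not monochromatic has exactly two vertices at which its two edges have different colors, so there are $\frac12\sum_x r_xb_x\le\frac12\cdot6\cdot(2\cdot 3)=18$ of them. There are $20$ triangles, so at least $2$ are monochromatic. Coloring a $K_{3,3}$ red and the two remaining triangles blue gives exactly $2$. So $M(K_3;6)=2$.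

**Definition (Ramsey multiplicity constant).** $C(G;n)$ is $M(G;n)$ divided by $\frac{v!}{a(G)}\binom nv$: the fraction of all copies of $G$ that must be monochromatic. Burr and Rosta showed that $C(G;n)$ is monotone increasing in $n$, and one sets
$$C(G):=\lim_{n\to\infty}C(G;n).$$

The monotonicity is an averaging argument. Fix a coloring of $K_{n+1}$. Every copy of $G$ lies in the same number of $n$-vertex subsets, so the fraction of monochromatic copies in $K_{n+1}$ is the average of the fractions inside the $n$-vertex subsets, each of which is at least $C(G;n)$.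

**Example.** $C(K_3;5)=0$ and $C(K_3;6)=\frac2{20}=\frac1{10}$. For a single edge, $C(K_2)=1$.

Burr and Rosta showed that $0<C(G)\le2^{1-e(G)}$ for every graph $G$. The upper bound comes from a uniformly random coloring: when $e(G)\ge1$, a fixed copy is monochromatic with probability $2\cdot2^{-e(G)}$, so some coloring of $K_n$ has at most this fraction of monochromatic copies. Positivity is Ramsey's theorem plus monotonicity. We quote one more known fact: for each positive integer $E$ there is a graph $G$ with $E$ edges and $C(G)\le E^{-E/2+o(E)}$. So $C(G)$ can be smaller than every fixed exponential $2^{-O(E)}$. How much smaller can it get? The paper "There Exist Graphs With Super-Exponential Ramsey Multiplicity Constant" (http://math.mit.edu/~fox/paper-Multiplicity.pdf) contains the following statement.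

**Conjecture 1.2.** For all graphs $G$ we have $C(G)=2^{-e(G)^{1+o(1)}}$, where the $o(1)$ term goes to $0$ as $e(G)\to\infty$.

In plain words: is the forced fraction of monochromatic copies always as large as an almost linear exponent allows, whatever the shape of $G$? We are asked to prove or disprove this. It is true, in the following quantitative form.

**Theorem 1.** For every graph $G$ with $E=e(G)\ge1$ edges,
$$2^{-3\cdot10^6\,E\,(\log E+8)^{11}}\ \le\ C(G)\ \le\ 2^{1-E}.\tag{1}$$

Thus $E-1\le\log\frac1{C(G)}\le3\cdot10^6E(\log E+8)^{11}$, so $\log\frac1{C(G)}=E^{1+o(1)}$ uniformly over all graphs with $E$ edges, which is Conjecture 1.2. By the second known fact, some graphs with $E$ edges have $\log\frac1{C(G)}\ge(\frac12+o(1))E\log E$. So the polylogarithmic factor can be improved at most in its exponent and constant, and it cannot be removed. The upper bound in (1) was proved above, and only the lower bound is left.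

## 2. Stars and triangles by hand

For the star $K_{1,E}$ with $E\ge2$, a coloring of $K_n$ has $\sum_x\big[\binom{r_x}E+\binom{b_x}E\big]$ monochromatic copies out of $n\binom{n-1}E$, where $r_x+b_x=n-1$. For fixed $E$ we have $\binom rE/\binom{n-1}E\ge\big(\frac r{n-1}\big)^E-O(\frac1n)$. By convexity of $z\mapsto z^E$, each vertex contributes a fraction at least $2\cdot2^{-E}-O(\frac1n)$. Hence $C(K_{1,E})=2^{1-E}$.

For the triangle, the count from the example above gives at most $\frac12n\big(\frac{n-1}2\big)^2$ triangles that are not monochromatic, a fraction at most $\frac34\cdot\frac{n-1}{n-2}$ of all. So $C(K_3)\ge\frac14=2^{1-3}$, and equality holds by the upper bound.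

In both cases convexity does everything. The second known fact shows that for general $G$ no such argument can reach $2^{-O(E)}$.

## 3. Counting maps instead of copies

Non-injective maps are harmless in the limit and pleasant to work with. Let $\Omega$ be a finite set, $N=|\Omega|$, $\mu$ the uniform probability measure on $\Omega$, and let $\chi:\Omega\times\Omega\to\{\text{red},\text{blue}\}$ be symmetric; the diagonal is colored too. Let $t_c(G)$ be the fraction of maps $f:V(G)\to\Omega$ such that $\chi(f(u),f(v))=c$ for every edge $uv$ of $G$. For example, if $G=K_2$, then $t_{\rm red}(G)$ is the fraction of red pairs in $\Omega\times\Omega$.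

**Theorem 2.** Let $G$ have $E\ge1$ edges and let $L:=\lceil\log(100E)\rceil$. For every such $\Omega,\chi$ there is a color $c$ with
$$t_c(G)\ge2^{-3\cdot10^6EL^{11}}.\tag{2}$$

**Theorem 2 implies Theorem 1.** Given a coloring of $K_n$, color the diagonal arbitrarily and put $\Omega=V(K_n)$. At most $\binom v2n^{v-1}$ of the $n^v$ maps are not injective. The injective maps that are monochromatic in color $c$ number $a(G)$ times the copies of $G$ monochromatic in color $c$. All injective maps number $a(G)$ times all copies, and there are at most $n^v$ of them. So $C(G;n)\ge2^{-3\cdot10^6EL^{11}}-\frac{v^2}{2n}$. Let $n\to\infty$ and use $L\le\log(100E)+1\le\log E+8$. $\square$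

Isolated vertices do not change $t_c$. From now on $G$ has none, so $|V(G)|\le2E$. Fix $G,\Omega,\chi$.

## 4. What the Ramsey number gives

The first thing to try is Ramsey's theorem with monotonicity. Let $r$ be the least $n$ such that every 2-coloring of $K_n$ contains a monochromatic copy of $G$. Then $C(G)\ge C(G;r)\ge\big(\frac{v!}{a(G)}\binom rv\big)^{-1}\ge r^{-v}$. By the Erdős–Szekeres bound $r\le4^v$, so $C(G)\ge2^{-2v^2}$. For $G=K_v$ with $v\ge2$ this is already good, because $v^2\le2v(v-1)=4E$, so $C(K_v)\ge2^{-8E}$.

It fails for sparse and uneven graphs. Let $G$ be the disjoint union of $K_m$ (with $m\ge3$) and $\binom m2$ single edges. Then $E=m(m-1)$ and $v=m+m(m-1)=m^2$. By Erdős's lower bound, the Ramsey number of $K_m$, and hence $r$, is at least $2^{m/2}$. So $r^{-v}\le2^{-m^3/2}\le2^{-E^{3/2}/2}$, and the bound $r^{-v}$ is too weak. The reason is visible: every vertex pays $\log r$ bits, and a vertex of degree $1$ pays as much as a vertex of degree $m-1$. Since $\sum_v\deg v=2E$, what we want is that *a vertex of degree $d$ pays about $d$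 bits, up to powers of $L$*.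

## 5. Robust sets and saturated sets

Recall $L=\lceil\log(100E)\rceil\ge7$, and put
$$\varepsilon=2^{-L}\le\tfrac1{100E},\qquad h=4L,\qquad H=5L^2 .$$
Write $N_c(x)=\{y:\chi(x,y)=c\}$ and $N_c(S)=\bigcap_{x\in S}N_c(x)$; for a tuple $S$, the intersection is over its entries. For nonempty $A,B\subset\Omega$ let $d_c(A,B)$ be the fraction of pairs in $A\times B$ of color $c$, and $d_c(x,B)=d_c(\{x\},B)$.

**Definition (robust).** A nonempty set $Z$ is $\tau$-robust if $d_c(A,B)\ge\varepsilon$ for both colors $c$ and all $A,B\subset Z$ with $|A|,|B|\ge2^{-\tau}|Z|$. Robustness at scale $\tau$ implies robustness at every smaller scale.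

**Example.** If $|Z|\le2^\tau$, then $Z$ is not $\tau$-robust, since $A$ and $B$ may be singletons and one color is then missing. In the other direction, let $\Omega=\mathbb F_2^m$ with $\chi(x,y)$ red if $x\cdot y=0$ and blue if $x\cdot y=1$. By Cauchy–Schwarz and orthogonality of characters,
$$\Big(\sum_{x\in A}\sum_{y\in B}(-1)^{x\cdot y}\Big)^2\le|A|\sum_{x\in\mathbb F_2^m}\Big(\sum_{y\in B}(-1)^{x\cdot y}\Big)^2=|A||B|2^m .$$
If $|A|,|B|\ge2^{m-\tau}$, each color has density at least $\frac12-\frac12\sqrt{2^m/(|A||B|)}\ge\frac12-\frac12 2^{\tau-m/2}$ between $A$ and $B$. This is at least $\frac14>\varepsilon$ when $\tau\le\frac m2-1$, so $\Omega$ is $\tau$-robust for these $\tau$.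

**Definition (saturated).** A set $V$ is $\tau$-saturated if no $Z\subset V$ with $\mu(Z)\ge2^{-H\tau}$ is $\tau$-robust. Subsets of $\tau$-saturated sets are $\tau$-saturated.

**Example.** Split $\Omega$ into two halves $P,Q$, red inside each half and blue across. For every nonempty $Z$, the larger of $Z\cap P$, $Z\cap Q$ has at least $\frac12|Z|$ elements and contains only red pairs. So for $\tau\ge1$ nothing is $\tau$-robust, and $\Omega$ is $\tau$-saturated. The uniform law on $P$ makes all pairs red, while the uniform law on $\Omega$ makes only half of them red.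

Robustness is used through one property.

**Property (R).** If $Z$ is $\tau$-robust, $B\subset Z$ and $|B|\ge2^{-\tau}|Z|$, then for each color $c$
$$|\{x\in Z:d_c(x,B)<\varepsilon\}|<2^{-\tau}|Z|.\tag{3}$$
Otherwise the set on the left, called $A$, would be large enough to test robustness, and $d_c(A,B)<\varepsilon$.

The absence of robust sets is useful as well: it produces a law under which almost all pairs have one color, as in the last example.

**Lemma 1.** Let $\tau\ge1$, let $U$ be $\tau$-saturated and $\mu(U)\ge2^{-(H-h)\tau}$. Then there are a color $c$ and a probability law $\sigma$ on $U$ with $\sigma(x)\le2^{h\tau}/|U|$ for all $x$ and $(\sigma\times\sigma)(\chi=c)\ge1-5\varepsilon$.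

*Proof.* Call a law $\sigma$ *$c$-good of order $k$* if $(\sigma\times\sigma)(\chi=c)\ge1-2^{-k}-4\varepsilon$.

**Claim.** For integers $k,m\ge0$ with $k+m\le2L$, every $Z\subset U$ with $|Z|\ge2^{-(2L-k-m)(\tau+1)}|U|$ supports a law $\sigma$ with $\max_x\sigma(x)\le2^{(k+m)(\tau+1)}/|Z|$ that is red-good of order $k$ or blue-good of order $m$.

**Step 1: the start of the induction.** We use induction on $k+m$. If $k=0$ or $m=0$, take the uniform law on $Z$; goodness of order $0$ is trivial.

**Step 2: a sparse pair.** Let $k,m\ge1$. To use saturation, $Z$ must not be too small. Since $2L(\tau+1)\le4L\tau=h\tau$,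
$$\mu(Z)\ge2^{-2L(\tau+1)}\mu(U)\ge2^{-h\tau}2^{-(H-h)\tau}=2^{-H\tau},$$
so $Z$ is not $\tau$-robust. Hence there are $A,B\subset Z$ with $|A|,|B|\ge2^{-\tau}|Z|$ and a color of density $<\varepsilon$ between them. Say it is blue; if it is red, interchange the colors and the roles of $k$ and $m$.

**Step 3: a law on the $A$ side.** We clean $A$ so that each of its points sees little blue. Let $A'=\{x\in A:d_{\rm blue}(x,B)\le2\varepsilon\}$. By Markov's inequality, $|A'|\ge\frac12|A|\ge2^{-(\tau+1)}|Z|\ge2^{-(2L-(k-1)-m)(\tau+1)}|U|$. Apply the claim for $(k-1,m)$ to $A'$. The resulting law $\sigma_1$ satisfies $\sigma_1(x)\le2^{(k+m-1)(\tau+1)}/|A'|\le2^{(k+m)(\tau+1)}/|Z|$. If it is blue-good of order $m$, we are done. Otherwise it is red-good of order $k-1$.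

**Step 4: a law on the $B$ side that fits $\sigma_1$.** The average over $y\in B$ of $\sigma_1(N_{\rm blue}(y))$ equals $\sum_x\sigma_1(x)d_{\rm blue}(x,B)\le2\varepsilon$. So $B'=\{y\in B:\sigma_1(N_{\rm blue}(y))\le4\varepsilon\}$ has $|B'|\ge\frac12|B|\ge2^{-(\tau+1)}|Z|$. Apply the claim for $(k-1,m)$ to $B'$. Either we are done, or we get a law $\sigma_2$ on $B'$, red-good of order $k-1$, with the same pointwise bound.

**Step 5: averaging gains one order.** Let $\sigma=\frac12(\sigma_1+\sigma_2)$. The pointwise bound survives. Since $(\sigma_1\times\sigma_2)(\text{red})\ge1-4\varepsilon$ and $\chi$ is symmetric,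
$$(\sigma\times\sigma)(\text{red})\ge\tfrac14\cdot2\,(1-2^{-(k-1)}-4\varepsilon)+\tfrac12(1-4\varepsilon)=1-2^{-k}-4\varepsilon .$$
This proves the claim. For the lemma take $k=m=L$ and $Z=U$: the pointwise bound is $2^{2L(\tau+1)}/|U|\le2^{h\tau}/|U|$, and $2^{-L}+4\varepsilon=5\varepsilon$. $\square$

## 6. Graphs of almost constant degree, and where the method stops

With only these tools we can treat graphs in which all degrees are comparable.

**Warm-up.** If $G$ has maximum degree $\Delta$ and $\tau=3L\Delta$, then some color satisfies $t_c(G)\ge2^{-(H+1)\tau v(G)}$.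

Suppose first that $\Omega$ is $\tau$-saturated. Lemma 1 with $U=\Omega$ gives $\sigma$ and $c$. Choose all $f(x)$ independently from $\sigma$. Each edge fails to have color $c$ with probability at most $5\varepsilon\le\frac1{20E}$, so all edges have color $c$ with probability at least $\frac{19}{20}$. Each map has probability at most $(2^{h\tau}/N)^{v(G)}$. So there are at least $\frac{19}{20}(2^{-h\tau}N)^{v(G)}$ successful maps, which is enough because $h<H$.

Otherwise there is a $\tau$-robust $Z$ with $\mu(Z)\ge2^{-H\tau}$. Take $c$ to be red. Place the vertices one after another in $Z$. The list of an unplaced vertex is the set of points of $Z$ joined in red to all images of its placed neighbors. When placing $v$, choose $f(v)$ from its list, but avoid all $x$ with $d_c(x,\text{list of }v')<\varepsilon$ for some unplaced neighbor $v'$. Then each list shrinks by a factor at least $\varepsilon$ at most $\Delta$ times, so it keeps at least $2^{-L\Delta}|Z|\ge2^{-\tau}|Z|$ points. By (3) at most $E\,2^{-\tau}|Z|$ points are avoided. Since $E2^{L\Delta-\tau}=E2^{-2L\Delta}\le\frac12$,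 each vertex has at least $\frac12 2^{-L\Delta}|Z|\ge2^{-1-L\Delta-H\tau}N\ge2^{-(H+1)\tau}N$ choices. This proves the warm-up. For regular graphs $v(G)\Delta=2E$, and we get $t_c(G)\ge2^{-6L(5L^2+1)E}$.

For uneven graphs $v(G)\Delta$ may have order $E^{3/2}$, as for the example in Section 4. The natural repair is to use one robust set per degree scale: split the vertices into classes $V_j$ with $\deg\approx\kappa_j$, and place $V_j$ in a set $X_j$ robust at a scale $\tau_j\approx\kappa_j$, so that a vertex of degree $d$ pays about $d$. The exact point of failure is that *robustness of $X_0$ says nothing about a point outside $X_0$*. If all pairs in $X_0\times X_1$ are red and all pairs in $X_1\times X_2$ are blue, then a graph with an edge between $V_0$ and $V_1$ and an edge between $V_1$ and $V_2$ cannot be mapped in one color with $V_j\to X_j$. The sets of different scales have to be tied together.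

## 7. Witness tuples and replication

We place high degrees first. Consider a vertex $v\in V_j$ whose neighbors of higher degree are placed already. It needs a large list in $X_j$. Attach to $X_j$ a *witness tuple* $T_j$, uniform in $X_j^{t_j}$, and arrange that all higher-degree vertices are placed inside $N_c(T_j)$. Then, by symmetry of $\chi$, every entry of $T_j$ lies in the list of $v$. If $T_j$ were independent of the images of the neighbors of $v$, a list of relative size $2^{-\lambda}$ would contain $T_j$ with probability only $2^{-\lambda t_j}$. The images do depend on $T_j$, but relative entropy measures by how much: if the joint law has divergence $D$ from the independent one, then on average $\lambda t_j\le D$ (this is Lemma 3).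

So $D$ must be small compared with $t_j\tau_j$. A neighbor in $V_l$ is chosen uniformly from a set of measure $2^{-c}$ with $c$ of order $\tau_l$, up to powers of $L$. It can reveal that many bits about $T_j$. If the scales grow by a factor $K$ per level, this is $K^{l-j}\tau_j$, which is far too much. The cure is *replication*. At each level keep $p$ independent copies of everything below, force the higher vertices to be visible to all $p$ copies, and decide only after these vertices have been placed, by a uniform random index, which copy is used. Information about a random one of $p$ independent objects is at most $\frac1p$ of the information about all of them. Each level multiplies the cost by $K$ and divides the information by $p$, so $l-j$ levels lose $(K/p)^{l-j}$.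

One cannot take $p=K$. Being visible to $p$ copies restricts us to a set of measure about (measure for one copy)$^p$, and this must stay above $2^{-(H-h)\tau_j}$ for Lemma 1, while one copy of the previous level already costs $2^{-(H+1)\tau_{j-1}}$. So $p/K$ must be at most about $\frac{H-h}{H+1}$. With $p=K(1-\frac1L)$ there is room, and $(K/p)^L\le4$.

Two further points. A bound on the average leaves some unlucky vertices with too small lists. They are postponed to sets $X_{j,s}$, $s>j$, of larger scale $\tau_s$, where smaller lists suffice; this is dearer but correspondingly rarer. And if a robust set that is needed does not exist, we have found a saturated set, and Lemma 1 takes over for all vertices above that level.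

**Parameters.** In addition to $L,\varepsilon,h,H$ put
$$K=2L,\quad p=2L-2,\quad b=(L+1)(H+2),\quad M=3000L^5,$$
$$\kappa_j=K^j,\quad t_j=M\kappa_j,\quad\tau_j=32L^2t_j\qquad(0\le j\le L).$$
We use the following facts, valid for $L\ge7$:

1. $(K/p)^L=(1-\frac1L)^{-L}\le4$, as this expression decreases in $L\ge 2$ from the value $4$ at $L=2$; and $\kappa_L\ge2^L>E$.
2. $H\le b$ and $2(H+1)\le b$; and $b=5L^3+5L^2+2L+2\le6L^3$, because $5L^2+2L+2\le7L^2\le L^3$.
3. $128(H+1)LK^2=2560L^5+512L^3\le M$ and $32K^2(H+2)=640L^4+256L^2\le M$.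
4. $(H-h)K-p(H+1)=K\big(\frac{H+1}L-h-1\big)\ge K(L-1)\ge1$, because $\frac{H+1}L-h-1=L-1+\frac1L$.

## 8. Building the packages

For $j=0,1,\dots$ we define random finite objects $\mathcal Q_j$, the *stage-$j$ packages*, with laws $P_j$, sets $\mathrm{Vis}(\mathcal Q_j)\subset\Omega$, and numbers (*caps*) $i_j\in\{j,\dots,L\}$ with $i_0=L$, until the construction stops at some $j=i$. The color to be used is known only at the very end, so packages contain witnesses for both colors. Put $q_j=\mathbb E_{P_j}\mu(\mathrm{Vis}(\mathcal Q_j))$. Lemma 2 will show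
$$q_j\ge2^{-(H+1)\tau_j}.\tag{4}$$
Fix an ordering of the subsets of $\Omega$; "first" refers to it.

**Replication.** This forms the $p$ copies. For $j=0$: $\Gamma_0$ is the empty tuple, $\mathrm{Vis}(\Gamma_0)=\Omega$ and $\delta_0=1$. For $j\ge1$:
$$\Gamma_j=(\mathcal Q^{(1)},\dots,\mathcal Q^{(p)})\sim P_{j-1}^{\otimes p},\qquad\mathrm{Vis}(\Gamma_j)=\bigcap_{r=1}^p\mathrm{Vis}(\mathcal Q^{(r)}),\qquad\delta_j=\tfrac12q_{j-1}^p .$$
Let $\mathcal M_j$ be the event $\mu(\mathrm{Vis}(\Gamma_j))\ge\delta_j$. For $j\ge1$, independence and Jensen give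
$$\mathbb E\mu(\mathrm{Vis}(\Gamma_j))=\int P_{j-1}\big(x\in\mathrm{Vis}(\mathcal Q)\big)^p\,d\mu(x)\ge q_{j-1}^p=2\delta_j .$$
Since $\mathbb E\mu(\mathrm{Vis}(\Gamma_j))\le\Pr(\mathcal M_j)+\delta_j$, we get $\Pr(\mathcal M_j)\ge\delta_j$; for $j=0$ this is trivial. By (4) for $j-1$, parameter fact 4 and $\tau_j=K\tau_{j-1}$,
$$\log\tfrac1{\delta_j}\le1+p(H+1)\tau_{j-1}\le(H-h)K\tau_{j-1}=(H-h)\tau_j\quad(j\ge1),\qquad\log\tfrac1{\delta_0}=0.\tag{5}$$

**Stopping rule.** We stop when Lemma 1 becomes available or all degrees are covered. Stop with $i=j$ if $j=i_j$. Also stop with $i=j$ if $j<i_j$ and, conditionally on $\mathcal M_j$, the set $\mathrm{Vis}(\Gamma_j)$ is $\tau_j$-saturated with probability at least $\frac12$. Otherwise let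
$$\mathcal E_j=\mathcal M_j\cap\{\mathrm{Vis}(\Gamma_j)\text{ is not }\tau_j\text{-saturated}\},\qquad\Pr(\mathcal E_j)\ge\tfrac12\delta_j,$$
and define $P_j$ by the following sampling, in which $V$ and $Y$ are current sets. The set $V$ consists of the points that see all witnesses so far. The set $Y\subset V$ guards against $V$ becoming empty.

* **(a)** Sample $\Gamma_j\sim P_{j-1}^{\otimes p}$ conditioned on $\mathcal E_j$.
* **(b)** Let $Y=Y^0$ be the first $\tau_j$-robust subset of $\mathrm{Vis}(\Gamma_j)$ with $\mu(Y^0)\ge2^{-H\tau_j}$, and put $V=\mathrm{Vis}(\Gamma_j)$.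
* **(c)** For $s=i_j-1,i_j-2,\dots,j+1$ and, for each $s$, for $c=$ red, then blue: let $V'=\{x\in V:d_c(x,Y)\ge\varepsilon\}$.
  * **(c1)** If $V'$ is $\tau_s$-saturated: record $(s,c)$, replace $V$ by $V'$ and $Y$ by $Y\cap V'$, and go to the next $s$ (skipping blue if $c$ is red).
  * **(c2)** Otherwise let $X_s^c$ be the first $\tau_s$-robust subset of $V'$ with $\mu(X_s^c)\ge2^{-H\tau_s}$. Let $Y'=\{y\in Y\cap V':d_c(y,X_s^c)\ge\varepsilon/2\}$. Draw $T_s^c$ uniformly from $(X_s^c)^{t_j}$, let $Y_{\rm new}=Y'\cap N_c(T_s^c)$, and replace $V$ by $V'\cap N_c(T_s^c)$ and $Y$ by $Y_{\rm new}$. If $|Y_{\rm new}|<\frac12(\varepsilon/2)^{t_j}|Y'|$, declare the package dead ($\mathrm{Vis}=\emptyset$) and stop sampling.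
* **(d)** Put $X_j^{\rm red}=X_j^{\rm blue}=Y^*:=Y$. Draw $T_j^{\rm red},T_j^{\rm blue}$ independently and uniformly from $(Y^*)^{t_j}$ and put $\mathrm{Vis}=V\cap N_{\rm red}(T_j^{\rm red})\cap N_{\rm blue}(T_j^{\rm blue})$.
* **(e)** The package is the whole record, including $\Gamma_j$. Its *type* is the set of recorded $(s,c)$. For each $s$ at most one pair is recorded, so there are at most $3^L$ types. Let $\theta_j$ be a type $\theta$ maximizing $\mathbb E[\mu(\mathrm{Vis})\mathbf 1_{\mathrm{type}=\theta}]$, and redefine $\mathrm{Vis}=\emptyset$ for packages of all other types. Put $i_{j+1}=\min(\{i_j\}\cup\{s:(s,c)\in\theta_j\})$.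

Then $j+1\le i_{j+1}\le i_j$. A package is *alive* if $\mathrm{Vis}\ne\emptyset$. The rules about death and type change only $\mathrm{Vis}$; the record is not conditioned on them. This is what keeps the tuples exactly uniform.

**Example.** Look at a stage with $i_j=j+1$, so that (c) is empty, and suppose $\mathrm{Vis}(\Gamma_j)=Y^0=\mathbb F_2^m$ with the inner product coloring of Section 5. The package is then $\Gamma_j$ together with two independent uniform tuples, and $\mathrm{Vis}=\{x:x\cdot y=0\text{ for }y\in T_j^{\rm red},\ x\cdot y=1\text{ for }y\in T_j^{\rm blue}\}$. This is an affine subspace, possibly empty; each point $x\neq0$ belongs to it with probability $2^{-2t_j}$.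

## 9. Properties of packages

**Lemma 2.** The bound (4) holds. For alive $\mathcal Q_j$, all $s$ with $j\le s<i_{j+1}$, and both colors $c$:

1. $X_s^c$ exists, is $\tau_s/2$-robust, $\mu(X_s^c)\ge2^{-(H+1/4)\tau_s}$, and $X_s^c\subset\mathrm{Vis}(\Gamma_j)$;
2. $X_s^c\subset N_c(T_{s'}^c)$ for $s<s'<i_{j+1}$, and $\mathrm{Vis}(\mathcal Q_j)\subset\mathrm{Vis}(\Gamma_j)\cap N_c(T_s^c)$;
3. under $P_j$, conditionally on the part of the record preceding $T_s^c$ (on the event that the sampling reaches $T_s^c$), $T_s^c$ is uniform on $(X_s^c)^{t_j}$.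

Moreover, if $i_j<L$, then $\mathrm{Vis}(\Gamma_j)$ is $\tau_{i_j}$-saturated for all $\Gamma_j\in\mathcal M_j$.

*Proof.* Write $t=t_j$. A *round* is the treatment of one pair $(s,c)$ in (c); there are at most $2L$ rounds.

**Step 1: the guard set stays large.** We claim that while the package is not dead, $Y\subset V$, $Y\subset Y^0$, and after $k$ rounds $|Y|\ge2^{-k(2L+4)t}|Y^0|$. Since $2L(2L+4)t\le8L^2t=\tau_j/4$, this gives $|Y|\ge2^{-\tau_j/4}|Y^0|$ throughout. The inclusions are clear from the replacement rules. Suppose the bound holds before a round. By (3) with $Z=Y^0$, $B=Y$,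
$$|Y\setminus V'|<2^{-\tau_j}|Y^0|\le2^{-3\tau_j/4}|Y|\le\tfrac\varepsilon4|Y| .$$
So in (c1), $Y$ is at most halved. In (c2), every $x\in X_s^c\subset V'$ has $d_c(x,Y)\ge\varepsilon$. By symmetry of $\chi$, the average over $y\in Y$ of $d_c(y,X_s^c)\in[0,1]$ is at least $\varepsilon$. Hence at least $\frac\varepsilon2|Y|$ points $y\in Y$ have $d_c(y,X_s^c)\ge\varepsilon/2$, and $|Y'|\ge\frac\varepsilon2|Y|-\frac\varepsilon4|Y|=\frac\varepsilon4|Y|$. If the package does not die, $|Y|$ is multiplied by at least
$$\tfrac\varepsilon4\cdot\tfrac12(\varepsilon/2)^t=2^{-(L+3)-(L+1)t}\ge2^{-(2L+4)t} .$$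
In both cases the claim continues to hold.

**Step 2: survival is not too rare.** In (c2), the ratio $|Y'\cap N_c(T_s^c)|/|Y'|\in[0,1]$ has conditional mean equal to the average over $y\in Y'$ of $d_c(y,X_s^c)^t$, which is at least $\rho:=(\varepsilon/2)^t$. So it is at least $\rho/2$ with probability at least $\rho/2=2^{-1-(L+1)t}$. Over at most $2L$ rounds, the package survives (c) with probability at least $2^{-2L(1+(L+1)t)}\ge2^{-8L^2t}=2^{-\tau_j/4}$.

**Step 3: the bound (4).** We compute the mean of $\mu(\mathrm{Vis})$ after (d). By (3) with $B=Y^*$ for both colors, all but $2\cdot2^{-\tau_j}|Y^0|\le2\cdot2^{-3\tau_j/4}|Y^*|\le\frac12|Y^*|$ points $y\in Y^*\subset V$ have density at least $\varepsilon$ to $Y^*$ in both colors. Each such $y$ lands in $\mathrm{Vis}$ with probability $d_{\rm red}(y,Y^*)^td_{\rm blue}(y,Y^*)^t\ge\varepsilon^{2t}$. So, given survival and everything before (d), the conditional mean of $\mu(\mathrm{Vis})$ is at least $\frac12\mu(Y^*)\varepsilon^{2t}$, where $\mu(Y^*)\ge2^{-\tau_j/4}\mu(Y^0)\ge2^{-(H+1/4)\tau_j}$. Restricting to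 the best type loses a factor at most $3^L\le2^{2L}$. Hence
$$q_j\ge2^{-\tau_j/4}\cdot\tfrac12\cdot2^{-(H+1/4)\tau_j}\cdot2^{-2Lt-2L}\ge2^{-(H+1)\tau_j},$$
because $1+2Lt+2L\le16L^2t=\tau_j/2$.

**Step 4: items 1, 2, 3.** These read off the sampling rules. Let $\mathcal Q_j$ be alive; then it is not dead and has type $\theta_j$. If $j<s<i_{j+1}$, then $s\le i_j-1$ and no $(s,c)$ is recorded. So both $X_s^c$ were built in (c2) and have the stated properties. For $s=j$ we have $X_j^c=Y^*$. Subsets of $Y^*$ of relative size at least $2^{-\tau_j/2}$ have size at least $2^{-3\tau_j/4}|Y^0|\ge2^{-\tau_j}|Y^0|$, so the $\tau_j$-robustness of $Y^0$ gives the $\tau_j/2$-robustness of $Y^*$. The measure bound was shown in Step 3, and $Y^*\subset V\subset\mathrm{Vis}(\Gamma_j)$. This is item 1. For item 2, $V$ only shrinks, the sets are built in decreasing order of $s$, each $X_s^c$ is contained in the set $V$ current at its time (for $s=j$, $Y^*\subset V$), and $V\subset N_c(T_{s'}^c)$ once $T_{s'}^c$ has been drawn. The final $\mathrm{Vis}$ is contained in the last $V$ and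 in $N_c(T_j^c)$. Item 3 is the sampling rule, since the record is not conditioned on anything determined after $\Gamma_j$.

**Step 5: saturation below the cap.** The last statement says that a lowered cap leaves us inside a saturated set. We use induction on $j$; for $j=0$ it is void, as $i_0=L$. Assume it for $j$, let $i_{j+1}<L$, and consider an alive $\mathcal Q_j$; it contains $\Gamma_j\in\mathcal E_j\subset\mathcal M_j$. If $i_{j+1}=i_j<L$, then $\mathrm{Vis}(\mathcal Q_j)\subset\mathrm{Vis}(\Gamma_j)$, which is $\tau_{i_j}$-saturated by induction. If $i_{j+1}=s$ with $(s,c)\in\theta_j$, then $\mathrm{Vis}(\mathcal Q_j)$ is contained in the $\tau_s$-saturated set $V'$ of that round. Now if $\Gamma_{j+1}\in\mathcal M_{j+1}$, then $\mathrm{Vis}(\Gamma_{j+1})\ne\emptyset$, so its entries are alive, and $\mathrm{Vis}(\Gamma_{j+1})\subset\mathrm{Vis}(\mathcal Q^{(1)})$ is $\tau_{i_{j+1}}$-saturated. $\square$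

## 10. The top level and the color

Let $i$ be the stopping index. It exists and $i\le L$, since $j\le i_j\le L$ always. At the top we fix a color $c^*$ and an event $\mathcal E_i$.

*Case B:* $i=i_i=L$. Put $\mathcal E_i=\mathcal M_i$ and $c^*=$ red.

*Case A:* otherwise. Either $i=i_i<L$, and then $\mathrm{Vis}(\Gamma_i)$ is $\tau_i$-saturated for all $\Gamma_i\in\mathcal M_i$ by Lemma 2; or $i<i_i$, and then it is $\tau_i$-saturated with conditional probability at least $\frac12$ given $\mathcal M_i$. On the event that $\Gamma_i\in\mathcal M_i$ and $\mathrm{Vis}(\Gamma_i)$ is $\tau_i$-saturated, (5) gives $\mu(\mathrm{Vis}(\Gamma_i))\ge\delta_i\ge2^{-(H-h)\tau_i}$. So Lemma 1 applies with $U=\mathrm{Vis}(\Gamma_i)$ and $\tau=\tau_i$. Fix for each such $\Gamma_i$ a pair $(c,\sigma)$ from Lemma 1. Let $c^*$ be a color that occurs with conditional probability at least $\frac12$ on this event, and let $\mathcal E_i$ be the event that moreover $c=c^*$. Then, writing $\sigma=\sigma_{\Gamma_i}$,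
$$N\sigma(x)\le\frac{2^{h\tau_i}}{\mu(U)}\le\frac{2^{h\tau_i}}{\delta_i}\le2^{H\tau_i}\qquad\text{on }\mathcal E_i.\tag{6}$$

In all cases $\Pr(\mathcal E_j)\ge\frac14\delta_j$ under $P_{j-1}^{\otimes p}$ for $1\le j\le i$. So by (4), and because $p\tau_{j-1}\ge3$ and $p\le K$,
$$\beta_j:=\log\frac1{\Pr(\mathcal E_j)}\le3+p(H+1)\tau_{j-1}\le p(H+2)\tau_{j-1}\le(H+2)\tau_j\qquad(1\le j\le i).\tag{7}$$

From now on a pair is *good* if its color is $c^*$. Write $N_\circ=N_{c^*}$ and $d_\circ=d_{c^*}$.

## 11. The random embedding

**Degree classes.** Let $V_{\rm top}=\{v:\deg v\ge\kappa_i\}$ and $V_j=\{v:\kappa_j\le\deg v<\kappa_{j+1}\}$ for $0\le j<i$. These partition $V(G)$, since all degrees are at least $1=\kappa_0$. In Case B, $V_{\rm top}=\emptyset$ because $\kappa_L>E$. From $\sum\deg=2E$,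
$$|V_{\rm top}|\kappa_i\le2E,\qquad|V_j|\kappa_j\le2E.\tag{8}$$

**Choosing the packages.** Sample $\Gamma_i\sim P_{i-1}^{\otimes p}$ conditioned on $\mathcal E_i$ (for $i=0$ it is the empty tuple), and independent uniform indices $\alpha_{i-1},\dots,\alpha_0\in\{1,\dots,p\}$. Let $\mathcal Q_{i-1}$ be the $\alpha_{i-1}$-th entry of $\Gamma_i$, let $\Gamma_{i-1}$ be the tuple contained in $\mathcal Q_{i-1}$, let $\mathcal Q_{i-2}$ be its $\alpha_{i-2}$-th entry, and so on. Each $\Gamma_j$ lies in $\mathcal E_j\subset\mathcal M_j$, so all these packages are alive. Let $X_{j,s},T_{j,s}$ for $0\le j\le s<i$ be the sets $X_s^{c^*}$ and tuples $T_s^{c^*}$ of $\mathcal Q_j$. They exist by Lemma 2, since $i\le i_i\le i_{j+1}$. The pairs $(j,s)$ are called *positions*, ordered by: $(l,s')\prec(j,s)$ if $l>j$, or $l=j$ and $s'<s$. So high stages come first, and inside a stage the cheap scale comes first.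

The construction was made so that
$$\mathrm{Vis}(\Gamma_i)\subset N_\circ(T_{j,s}),\qquad X_{l,s'}\subset N_\circ(T_{j,s})\ \text{ if }(l,s')\prec(j,s).\tag{9}$$
Indeed $\mathrm{Vis}(\Gamma_l)\subset\mathrm{Vis}(\mathcal Q_{l-1})\subset\mathrm{Vis}(\Gamma_{l-1})\subset\dots\subset\mathrm{Vis}(\mathcal Q_j)\subset N_\circ(T_{j,s})$ for $l>j$, and $X_{l,s'}\subset\mathrm{Vis}(\Gamma_l)$. For $l=j$ use Lemma 2(2).

**The process.** First choose $f(v)$ for $v\in V_{\rm top}$ independently from $\sigma_{\Gamma_i}$. Then go through the positions in increasing order for $\prec$. At the start of $(j,s)$, for each vertex $v$ let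
$$\Lambda_v^{j,s}=X_{j,s}\cap N_\circ\big(\{f(u):u\in N_G(v)\text{ already placed}\}\big).$$
Let $W_{j,s}$ be the set of unplaced $v\in V_j$ with $|\Lambda_v^{j,s}|\ge2^{-\tau_s/8}|X_{j,s}|$. Place all vertices of $W_{j,s}$ in a fixed order, keeping current lists $\Lambda_v$ ($X_{j,s}$ intersected with $N_\circ$ of the images of all neighbors of $v$ placed so far). When $v$ is placed, $f(v)$ is uniform on the *choice set*
$$\Phi_v=\Lambda_v\setminus\bigcup_{v'}\{x\in X_{j,s}:d_\circ(x,\Lambda_{v'})<\varepsilon\},$$
with the union over the neighbors $v'\in W_{j,s}$ of $v$ that are still unplaced. Vertices of $V_j$ unplaced after position $(j,i-1)$ stay unplaced forever, and the process goes on.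

**Choice sets are large.** This is the greedy argument of the warm-up. The list of an unplaced $v'\in W_{j,s}$ is multiplied by at least $\varepsilon$ in size for each of its neighbors placed during this position, and there are fewer than $\kappa_{j+1}=K\kappa_j$ of these. Since $LK\kappa_j=2L^2\kappa_j\le\tau_s/8$, its size stays at least $2^{-LK\kappa_j-\tau_s/8}|X_{j,s}|\ge2^{-\tau_s/4}|X_{j,s}|$. By $\tau_s/2$-robustness and (3), each removed set has size less than $2^{-\tau_s/2}|X_{j,s}|$, and at most $E$ sets are removed. Hence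
$$|\Phi_v|\ge(2^{-\tau_s/4}-E2^{-\tau_s/2})|X_{j,s}|\ge\tfrac12 2^{-\tau_s/4}|X_{j,s}| ,$$
so the process is well defined.

**Costs.** Let $c_v=\log(1/\mu(\Phi_v))\ge0$ for $v$ placed at a position, $c_v=H\tau_i$ for $v\in V_{\rm top}$, and $c_v=0$ for never-placed vertices. By Lemma 2(1),
$$c_v\le1+\tfrac{\tau_s}4+(H+\tfrac14)\tau_s\le(H+1)\tau_s\qquad\text{if }v\text{ is placed at }(j,s).\tag{10}$$

**Success.** Let $\mathcal S$ be the event that all vertices are placed and all edges inside $V_{\rm top}$ are mapped to good pairs. For any other edge with both ends placed, the later end was chosen from its list, so the edge is mapped to a good pair. Hence on $\mathcal S$, $f$ maps all edges of $G$ to good pairs.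

**What depends on what.** The process through stage $j$ depends only on $\Gamma_i,\alpha_{i-1},\dots,\alpha_j$ and the random choices made. In particular it does not depend on $\alpha_{j-1}$.

Three estimates remain: each $u\in V_j$ has expected cost at most $b\tau_j$ (Lemma 5), all vertices are placed with high probability (Lemma 6), and these imply Theorem 2 (Section 16).

## 12. Relative entropy

All random variables take finitely many values, and $\mathcal L(\cdot)$ denotes the law. Recall $D(P\|Q)=\sum_xP(x)\log\frac{P(x)}{Q(x)}\ge0$ (infinite if $P$ charges a $Q$-null point), $I(B;Q)=D(\mathcal L(B,Q)\|\mathcal L(B)\times\mathcal L(Q))$, and that $I(B;Q|A)$ is the average over the value of $A$ of the mutual information under the conditional law. For example, the uniform law on $S'\subset S$ has divergence $\log(|S|/|S'|)$ from the uniform law on $S$. A fair bit $B$ has $I(B;B)=1$. We use these facts.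

1. Chain rule: the divergence of a joint law is the divergence of the first marginals plus the expected divergence of the conditional laws of the second coordinate.
2. Data processing: applying a map to both laws does not increase $D$.
3. Convexity: $D(\sum_k\lambda_kP_k\|Q)\le\sum_k\lambda_kD(P_k\|Q)$ for weights $\lambda_k\ge 0$ of sum $1$.
4. If $P$ is supported on $S'\subset S$, then $D(P\|\mathrm{unif}_S)=D(P\|\mathrm{unif}_{S'})+\log\frac{|S|}{|S'|}\ge\log\frac{|S|}{|S'|}$.
5. $D(\mathcal L(A,Q)\|\mathcal L(A)\times P)=I(A;Q)+D(\mathcal L(Q)\|P)$.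
6. $I(B;Q|A)\le\mathbb ED(\mathcal L(B|A,Q)\|\nu)$ for any fixed law $\nu$; the difference is $\mathbb ED(\mathcal L(B|A)\|\nu)\ge0$.
7. Superadditivity:
$$D\big(\mathcal L(A,C_1,\dots,C_p)\big\|\mathcal L(A)\times P^{\otimes p}\big)\ge\sum_{r=1}^pD\big(\mathcal L(A,C_r)\big\|\mathcal L(A)\times P\big).$$

For fact 7, by the chain rule the left side is $\sum_r\mathbb ED(\mathcal L(C_r|A,C_1,\dots,C_{r-1})\|P)$. By convexity this is at least $\sum_r\mathbb ED(\mathcal L(C_r|A)\|P)$, which is the right side. As an example take two independent fair bits $C_1,C_2$, with $P$ the law of a fair bit. For $A=C_1$ both sides equal $1$; for $A=C_1+C_2$ modulo $2$ the left side is $1$ and the right side is $0$.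

**Slots.** Fix a vertex $v$. We need a way to write down what the placed neighbors of $v$ reveal, including *where* they were placed. A *slot* is a triple $(l,s',u)$ with $(l,s')$ a position and $u\in N_G(v)\cap V_l$. Its value is $f(u)$ if $u$ is placed at $(l,s')$, and a symbol $*\notin\Omega$ otherwise. Slots are ordered in time: by position, then by the fixed order of vertices. The *full history* before a slot $(l,s',u)$ consists of $\Gamma_i$, all $\alpha$'s, and all random choices made before the turn of $u$ at $(l,s')$. It determines $\mathcal Q_0,\dots,\mathcal Q_{i-1}$, all earlier slot values, whether $u\in W_{l,s'}$, and, if so, the choice set of $u$. Given it, the slot value is $*$, or is uniform on the choice set, which has measure $2^{-c_u}$.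

**Definition (information and divergence at a position).** Let $A_{j,s}=A_{j,s}(v)$ consist of $f$ on $N_G(v)\cap V_{\rm top}$ and the values of all slots at positions $\prec(j,s)$. Write $(j,i)$ for "end of stage $j$", so $A_{j,i}$ and $A_{j-1,j-1}$ carry the same information. For $0\le j<i$ and $j\le s\le i$ define
$$D_{j,s}(v)=D\big(\mathcal L(A_{j,s},\mathcal Q_j)\,\big\|\,\mathcal L(A_{j,s})\times P_j\big).\tag{11}$$

For example, if no neighbor of $v$ lies in $V_{\rm top}$ or in $V_l$ with $l\ge j$, then $A_{j,s}$ is empty and $D_{j,s}(v)=D(\mathcal L(\mathcal Q_j)\|P_j)$. These divergences are finite, because $\mathcal L(\mathcal Q_j)$ is bounded by a constant times $P_j$ (shown in Section 15, Step 1, independently of what follows).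

## 13. Small lists cost divergence, and divergence is divided by $p$

**Lemma 3.** $t_j\,\mathbb E\log\big(|X_{j,s}|/|\Lambda_v^{j,s}|\big)\le D_{j,s}(v)$ for $j\le s<i$.

*Proof.* The purpose is to see the small list through the witness tuple. Map $\mathcal Q_j\mapsto(R,T)$, where $R$ is the part of the record preceding $T_{j,s}$ and $T=T_{j,s}$; packages whose sampling does not reach $T_{j,s}$ are sent to one extra symbol. In our process $\mathcal Q_j$ is alive, so the extra symbol has probability $0$ under $\mathcal L(A_{j,s},\mathcal Q_j)$. Under $\mathcal L(A_{j,s})\times P_j$, the law of $T$ given $(A_{j,s},R)$ is uniform on $X_{j,s}^{t_j}$ by Lemma 2(3). Data processing and the chain rule give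
$$D_{j,s}(v)\ge\mathbb E\,D\big(\mathcal L(T\,|\,A_{j,s},R)\,\big\|\,\mathrm{unif}(X_{j,s}^{t_j})\big).$$
Here $X_{j,s}$ is determined by $R$, and $\Lambda_v^{j,s}$ by $(A_{j,s},R)$. Every neighbor of $v$ placed before $(j,s)$ has its image in $\mathrm{Vis}(\Gamma_i)$ or in some $X_{l,s'}$ with $(l,s')\prec(j,s)$. So by (9) and the symmetry of $\chi$, $T\in(\Lambda_v^{j,s})^{t_j}$ always. By fact 4 the inner divergence is at least $t_j\log(|X_{j,s}|/|\Lambda_v^{j,s}|)$. $\square$

**Lemma 4.**

1. $D_{j,s}(v)\le D_{j,j}(v)+\sum_{u\in N_G(v)\cap V_j}\big(L+\mathbb E[c_u\mathbf 1_{u\text{ placed before }(j,s)}]\big)$ for $j\le s\le i$.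
2. $D_{j-1,j-1}(v)\le\frac1p\big(D_{j,i}(v)+\beta_j\big)$ for $1\le j\le i-1$.
3. $D_{i-1,i-1}(v)\le\frac1p\big(|N_G(v)\cap V_{\rm top}|\,H\tau_i+\beta_i\big)$ if $i\ge1$.

*Proof.* **Part 1: what one stage reveals.** Let $B$ be the values of the slots of stage $j$ before $(j,s)$, so $A_{j,s}=(A_{j,j},B)$. By fact 5 and the chain rule for mutual information, $D_{j,s}(v)=D_{j,j}(v)+I(B;\mathcal Q_j|A_{j,j})$. By fact 6, $I(B;\mathcal Q_j|A_{j,j})\le\mathbb ED(\mathcal L(B|A_{j,j},\mathcal Q_j)\|\nu)$, where $\nu$ is the product over these slots of $\frac12\delta_*+\frac12\mu$. By the chain rule over slots in time order, the right side is a sum of expected divergences of the slot laws given $A_{j,j}$, $\mathcal Q_j$ and the earlier slots. These laws are averages of the slot laws given the full histories, so by convexity the sum is at most the corresponding sum with full histories. Such a slot law is $\delta_*$, with divergence $1$ from $\frac12\delta_*+\frac12\mu$, or uniform on a set of measure $2^{-c_u}$, with divergence $1+c_u$. Each $u$ has at most $L$ slots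 here and is placed in at most one of them.

**Part 2: replication divides by $p$.** Put $A=A_{j,i}$. The pair $(A,\Gamma_j)$ is a function of $\Gamma_i,\alpha_{i-1},\dots,\alpha_j$ and the choices made through stage $j$, so $\alpha_{j-1}$ is uniform and independent of it. With $\Gamma_j=(\mathcal Q^{(1)},\dots,\mathcal Q^{(p)})$ this means $\mathcal L(A,\mathcal Q_{j-1})=\frac1p\sum_r\mathcal L(A,\mathcal Q^{(r)})$. Convexity and superadditivity give
$$D_{j-1,j-1}(v)\le\tfrac1p\sum_rD\big(\mathcal L(A,\mathcal Q^{(r)})\big\|\mathcal L(A)\times P_{j-1}\big)\le\tfrac1pD\big(\mathcal L(A,\Gamma_j)\big\|\mathcal L(A)\times P_{j-1}^{\otimes p}\big).$$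
Let $P_j|_{\Gamma_j}$ be the $\Gamma_j$-marginal of $P_j$. It is $P_{j-1}^{\otimes p}$ conditioned on $\mathcal E_j$; its density is $2^{\beta_j}$ on $\mathcal E_j$, and $\Gamma_j\in\mathcal E_j$ always. So the last divergence equals $\beta_j+D(\mathcal L(A,\Gamma_j)\|\mathcal L(A)\times P_j|_{\Gamma_j})\le\beta_j+D_{j,i}(v)$ by data processing, since $\Gamma_j$ is part of $\mathcal Q_j$.

**Part 3: the start at the top.** Let $A=A_{i-1,i-1}$, the images of $N_G(v)\cap V_{\rm top}$. Exactly as in Part 2, since $\alpha_{i-1}$ is independent of $(A,\Gamma_i)$, we have $D_{i-1,i-1}(v)\le\frac1pD(\mathcal L(A,\Gamma_i)\|\mathcal L(A)\times P_{i-1}^{\otimes p})$. As $\mathcal L(\Gamma_i)$ is $P_{i-1}^{\otimes p}$ conditioned on $\mathcal E_i$, fact 5 turns the right side into $\frac1p(\beta_i+I(A;\Gamma_i))$. Given $\Gamma_i$, the coordinates of $A$ are independent with law $\sigma$. So by fact 6 (with nothing in the condition), with the reference law $\mu$ on each coordinate, and by (6), $I(A;\Gamma_i)\le\mathbb ED(\mathcal L(A|\Gamma_i)\|\mu^{\otimes})\le|N_G(v)\cap V_{\rm top}|H\tau_i$.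 $\square$

## 14. A vertex of class $V_j$ costs $b\tau_j$ on average

Let $n_{\ge j}(v)=|N_G(v)\cap(V_{\rm top}\cup\bigcup_{j\le l<i}V_l)|$. To follow the recursion in Lemma 4, define $g_i=b+1$ and $g_{j-1}=\frac Kpg_j+(H+2)$. Then $g_j\ge b+1$. By induction on $m$, since $K/p\ge1$,
$$g_{i-m}\le\Big(\frac Kp\Big)^m\big(b+1+m(H+2)\big)\le4\big(b+1+L(H+2)\big)\le8b\qquad(0\le m\le i\le L),\tag{12}$$
where the last step uses $L(H+2)=b-(H+2)\le b-1$.

**Lemma 5.** For $0\le j<i$:

* (I$_j$) $D_{j,j}(v)\le g_j\tau_j(n_{\ge j+1}(v)+1)$ for all $v\in V(G)$;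
* (II$_j$) $\mathbb E[c_u\mathbf 1_{u\text{ placed before }(j,s)}]\le b\tau_j$ for all $u\in V_j$ and $j\le s\le i$.

*Proof.* We prove (I$_{i-1}$), then (I$_j$) $\Rightarrow$ (II$_j$), then (I$_j$), (II$_j$) $\Rightarrow$ (I$_{j-1}$).

**Step 1: (I$_{i-1}$), the top of the recursion.** By Lemma 4(3), (7), $\tau_i=K\tau_{i-1}$ and $H\le b$,
$$D_{i-1,i-1}(v)\le\tfrac KpH\tau_{i-1}n_{\ge i}(v)+(H+2)\tau_{i-1}\le g_{i-1}\tau_{i-1}(n_{\ge i}(v)+1).$$

**Step 2: (I$_j$) implies (II$_j$); little divergence means few postponed vertices.** We use induction on $s$, for all $u\in V_j$ simultaneously. For $s=j$ nothing of $V_j$ has been placed. Let $s>j$ and assume the bound for all smaller values. By Lemma 4(1) applied to the vertex $u$, for $j\le s''<s$ and $u\in V_j$,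
$$D_{j,s''}(u)\le g_j\tau_j(n_{\ge j+1}(u)+1)+|N_G(u)\cap V_j|(L+b\tau_j)\le g_j\tau_j(n_{\ge j}(u)+1)\le8b\tau_jK\kappa_j .$$
Here we used $L\le\tau_j$, $b+1\le g_j\le8b$ and $\deg u+1\le\kappa_{j+1}=K\kappa_j$. If $u$ is placed at $(j,s')$ with $s'>j$, then at position $(j,s'-1)$ it was unplaced and not in $W_{j,s'-1}$, so $|\Lambda_u^{j,s'-1}|<2^{-\tau_{s'-1}/8}|X_{j,s'-1}|$. By Markov's inequality and Lemma 3, for $s'<s$ this has probability at most
$$\frac{8D_{j,s'-1}(u)}{t_j\tau_{s'-1}}\le\frac{64bK\kappa_j\tau_j}{M\kappa_j\tau_{s'-1}}=\frac{64bK\tau_j}{M\tau_{s'-1}} .$$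
A vertex placed at $(j,s')$ costs at most $(H+1)\tau_{s'}$ by (10), and $\tau_{s'}=K\tau_{s'-1}$. Hence the higher cost is balanced by the smaller probability:
$$\mathbb E[c_u\mathbf 1_{u\text{ placed before }(j,s)}]\le(H+1)\Big[\tau_j+\sum_{s'=j+1}^{s-1}\tau_{s'}\frac{64bK\tau_j}{M\tau_{s'-1}}\Big]\le(H+1)\tau_j\Big[1+\frac{64LK^2b}M\Big]\le\frac b2\tau_j+\frac b2\tau_j,$$
by $2(H+1)\le b$ and $128(H+1)LK^2\le M$.

**Step 3: (I$_j$), (II$_j$) imply (I$_{j-1}$) for $1\le j\le i-1$; down one level.** As in Step 2, now with $s=i$ and every $v\in V(G)$, Lemma 4(1) gives $D_{j,i}(v)\le g_j\tau_j(n_{\ge j}(v)+1)$. By Lemma 4(2) and (7),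
$$D_{j-1,j-1}(v)\le\tfrac1p\big(g_jK\tau_{j-1}(n_{\ge j}(v)+1)+p(H+2)\tau_{j-1}\big)\le g_{j-1}\tau_{j-1}(n_{\ge j}(v)+1).\qquad\square$$

## 15. All vertices are placed

Lemma 5 controls averages. To place *every* vertex we need a tiny failure probability at the last position $(j,i-1)$, and there a crude pointwise comparison is enough, because $\tau_{i-1}t_j$ is huge.

**Lemma 6.** With probability at least $1-\frac1{1000}$ every vertex is placed.

*Proof.* Let $v\in V_j$, $j<i$. If $v$ is never placed, then $|\Lambda_v^{j,i-1}|<2^{-\lambda}|X_{j,i-1}|$ with $\lambda=\tau_{i-1}/8$. Let $A=A_{j,i-1}(v)$, and let $\nu$ be the product of $\mu$ over $N_G(v)\cap V_{\rm top}$ and of $\frac12\delta_*+\frac12\mu$ over the slots in $A$. We claim that pointwise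
$$\mathcal L(A,\mathcal Q_j)\le2^{\beta_{j+1}+\dots+\beta_i+\deg(v)(H+2)\tau_i}\ \nu\times P_j.\tag{13}$$

**Step 1: the law of $\mathcal Q_j$ against $P_j$.** First, $\mathcal L(\Gamma_i)\le2^{\beta_i}P_{i-1}^{\otimes p}$, so its uniformly chosen entry satisfies $\mathcal L(\mathcal Q_{i-1})\le2^{\beta_i}P_{i-1}$. The $\Gamma_{i-1}$-marginal of $P_{i-1}$ is at most $2^{\beta_{i-1}}P_{i-2}^{\otimes p}$, so $\mathcal L(\Gamma_{i-1})\le2^{\beta_i+\beta_{i-1}}P_{i-2}^{\otimes p}$ and $\mathcal L(\mathcal Q_{i-2})\le2^{\beta_i+\beta_{i-1}}P_{i-2}$. Continuing, $\mathcal L(\mathcal Q_j)\le2^{\beta_{j+1}+\dots+\beta_i}P_j$.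

**Step 2: the law of $A$ given $\mathcal Q_j$ against $\nu$.** Given $\mathcal Q_j$ and the previous coordinates of $A$, the law of each coordinate is an average of its laws given full histories. So its density relative to the corresponding factor of $\nu$ is at most $2^{H\tau_i}$ at a top coordinate by (6), at most $2$ at the value $*$ of a slot, and at most $2\cdot2^{(H+1)\tau_{i-1}}$ at a value in $\Omega$ of a slot by (10). A neighbor outside $V_{\rm top}$ has at most $L$ slots and is placed at most once. So at every point of positive probability it contributes a factor at most $2^{L+(H+1)\tau_{i-1}}\le2^{(H+2)\tau_i}$, and a top neighbor contributes at most $2^{H\tau_i}$. With Step 1 this proves (13).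

**Step 3: the bad event under independence.** Let $N_\circ(A)$ be the common $N_\circ$ of the values of $A$ in $\Omega$. Consider the event that the sampling reaches $T_{j,i-1}$, that $T_{j,i-1}\in(X_{j,i-1}\cap N_\circ(A))^{t_j}$, and that $|X_{j,i-1}\cap N_\circ(A)|<2^{-\lambda}|X_{j,i-1}|$. Under $\nu\times P_j$ the history $A$ is independent of the package, so by Lemma 2(3) this event has probability at most $2^{-\lambda t_j}$. Under the actual law, $X_{j,i-1}\cap N_\circ(A)=\Lambda_v^{j,i-1}$, and the first two parts of the event always hold, by (9). So if $v$ is never placed, the event occurs.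

**Step 4: the numbers.** By (7), $\sum_{l=j+1}^i\beta_l\le(H+2)\sum_{l\le i}\tau_l\le2(H+2)\tau_i$. With (13), $\deg v+2\le K\kappa_j+1\le2K\kappa_j$ and $\tau_i=K\tau_{i-1}$,
$$\Pr(v\text{ never placed})\le2^{(\deg v+2)(H+2)\tau_i-\tau_{i-1}t_j/8}\le2^{2K^2\kappa_j(H+2)\tau_{i-1}-M\kappa_j\tau_{i-1}/8}\le2^{-M\kappa_j\tau_{i-1}/16}\le2^{-2L},$$
using $M\ge32K^2(H+2)$. There are at most $2E$ vertices, so some vertex is never placed with probability at most $2E\cdot(100E)^{-2}\le\frac1{1000}$. $\square$

## 16. From the random embedding to $t_{c^*}(G)$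

**Step 1: success is likely.** By Lemma 1, each edge inside $V_{\rm top}$ fails to be mapped to a good pair with probability at most $5\varepsilon\le\frac1{20E}$. With Lemma 6, $\Pr(\mathcal S)\ge1-\frac1{20}-\frac1{1000}>\frac12$.

**Step 2: the expected total cost.** By Lemma 5, (II$_j$) with $s=i$, by (8) and $\tau_j=32L^2M\kappa_j$,
$$\mathbb E\sum_vc_v\le|V_{\rm top}|H\tau_i+\sum_{j<i}|V_j|b\tau_j\le2E\cdot32L^2M(H+Lb)\le64L^2M(L+1)b\,E\le1.32\cdot10^6L^{11}E .$$
The last step uses $b\le6L^3$ and $L+1\le\frac87L$: $64\cdot3000\cdot\frac87\cdot6<1.32\cdot10^6$.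

**Step 3: from probabilities to a count.** The point is that a map with small cost has small probability, so there must be many such maps. Fix $\omega=(\Gamma_i,\alpha_{i-1},\dots,\alpha_0)$. Given $\omega$, the process is determined by its successive random choices, which are the values of $f$. So a successful outcome $\varphi$ determines its whole trajectory and the values $c_v=c_v(\varphi)$. A vertex placed at a position takes a given value of its choice set with probability $1/|\Phi_v|=2^{c_v}/N$, and a top vertex takes a given value with probability at most $2^{H\tau_i}/N=2^{c_v}/N$ by (6). Therefore $\Pr(f=\varphi\,|\,\omega)\le N^{-|V(G)|}\prod_v2^{c_v(\varphi)}$. Every successful $\varphi$ maps all edges of $G$ to pairs of color $c^*$. Hence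
$$t_{c^*}(G)\ \ge\ N^{-|V(G)|}\,\#\{\varphi\text{ successful}\}\ \ge\ \sum_{\varphi\text{ successful}}\Pr(f=\varphi\,|\,\omega)\,2^{-\sum_vc_v(\varphi)}=\mathbb E\big[\mathbf 1_{\mathcal S}2^{-\sum_vc_v}\,\big|\,\omega\big].$$

**Step 4: averaging.** Average over $\omega$ and use Jensen's inequality. Since $c_v\ge0$, $\mathbb E[\sum c_v|\mathcal S]\le\mathbb E[\sum c_v]/\Pr(\mathcal S)\le2\,\mathbb E\sum c_v$. So
$$t_{c^*}(G)\ge\mathbb E\big[\mathbf 1_{\mathcal S}2^{-\sum c_v}\big]\ge\Pr(\mathcal S)\,2^{-\mathbb E[\sum c_v|\mathcal S]}\ge\tfrac12\,2^{-2\mathbb E\sum c_v}\ge2^{-1-2.64\cdot10^6L^{11}E}\ge2^{-3\cdot10^6L^{11}E}.$$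

This is (2), so Theorem 2 is proved. By Section 3, Theorem 1 follows: for every graph $G$ with $E=e(G)\ge1$ edges,
$$E-1\le\log\frac1{C(G)}\le3\cdot10^6\,E\,(\log E+8)^{11},$$
and therefore $C(G)=2^{-e(G)^{1+o(1)}}$ for all graphs $G$, so Conjecture 1.2 is true. $\blacksquare$
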